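\title{Gritsenko lifts of theta blocks of $q$-order one are Borcherds products}

\begin{abstract}
Let $\phi$ be a holomorphic Jacobi form of weight $k$ and positive index $N$ that is a power of $\eta(\tau)$ times a product of theta functions $\vartheta(\tau,dz)$ and vanishes to order one in $q$. We prove, in all weights at once, that the Gritsenko lift of $\phi$ is the Borcherds product of $\psi=-\phi|V_2/\phi$. The proof replaces the arguments of the theta functions by independent variables. The quotient of the two sides then becomes a power series whose coefficients are weak Jacobi forms for the lattice $D_h$, and a symmetry of the series, combined with a lower bound for the weight of such forms, forces the quotient to be $1$. We also show that the identity persists for non-holomorphic $\phi$ of weight $k\ge1$, determine the law that replaces it in weight $0$, and prove a converse.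
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A Jacobi form can be turned into a Siegel modular form of degree two additively, by using its Fourier coefficients as coefficients of a series, or multiplicatively, by using them as exponents of a product. This paper is about a family of cases in which a series of the first kind equals a product of the second kind.

\subsection*{Jacobi forms and paramodular forms}
Write $e(x)=e^{2\pi ix}$, let $\mathbb H$ be the upper half plane and $\mathbb H_2$ the Siegel upper half space of degree two. For $Z=\left(\begin{smallmatrix}\tau&z\\ z&\omega\end{smallmatrix}\right)\in\mathbb H_2$ put $q=e(\tau)$, $\zeta=e(z)$, $\xi=e(\omega)$.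

Let $k$ and $N>0$ be integers and let $\phi:\mathbb H\times\mathbb C\to\mathbb C$ be holomorphic with
\begin{align*}
\phi\Big(\frac{a\tau+b}{c\tau+d},\frac{z}{c\tau+d}\Big)&=(c\tau+d)^k\,e\Big(\frac{Ncz^2}{c\tau+d}\Big)\phi(\tau,z),\\
\phi(\tau,z+\lambda\tau+\mu)&=e\big(-N(\lambda^2\tau+2\lambda z)\big)\phi(\tau,z)
\end{align*}
for all $\left(\begin{smallmatrix}a&b\\ c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$ and $\lambda,\mu\in\mathbb Z$. Such a function has a Fourier expansion $\phi=\sum_{n,r\in\mathbb Z}c(n,r)q^n\zeta^r$. It is a \emph{weakly holomorphic} Jacobi form of weight $k$ and index $N$ if $c(n,r)=0$ for all $n$ below some bound, a \emph{weak} Jacobi form if $c(n,r)=0$ for $n<0$, and a \emph{holomorphic} Jacobi form if $c(n,r)=0$ whenever $4Nn-r^2<0$. The holomorphic ones form the space $J_{k,N}$. The coefficients $c(n,r)$ with $4Nn-r^2\le0$ are called \emph{singular}. Comparing coefficients in the second transformation law gives $c(n,r)=c(n+\lambda r+\lambda^2N,\,r+2\lambda N)$, so $c(n,r)$ depends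 only on $4Nn-r^2$ and on $r\bmod 2N$. Moving $r$ into the range $|r|\le N$ we obtain:
\begin{equation}\label{eq:support}
\text{if $c(n,r)=0$ for all $n<-n_0$, then $c(n,r)\ne0$ implies $r^2\le4N(n+n_0)+N^2$.}
\end{equation}
In particular each power of $q$ carries a Laurent polynomial in $\zeta$.

The paramodular group $K(N)$ consists of the rational symplectic $4\times4$ matrices of the shape
\[
\begin{pmatrix}*&N*&*&*\\ *&*&*&*/N\\ *&N*&*&*\\ N*&N*&N*&*\end{pmatrix},\qquad *\in\mathbb Z,
\]
and $\mathcal M_k(K(N))$ is the space of holomorphic $F$ on $\mathbb H_2$ with $F((AZ+B)(CZ+D)^{-1})=\det(CZ+D)^kF(Z)$ for all $\left(\begin{smallmatrix}A&B\\ C&D\end{smallmatrix}\right)\in K(N)$.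

\subsection*{The lift and the product}
For a weakly holomorphic Jacobi form $\phi$ of weight $k$ and $\ell\ge1$ define
\begin{equation}\label{eq:V}
(\phi|V_\ell)(\tau,z)=\sum_{n,r}\Big(\sum_{a\mid(n,r,\ell)}a^{k-1}c(n\ell/a^2,r/a)\Big)q^n\zeta^r,
\end{equation}
where $a$ runs over the positive common divisors of $n,r,\ell$. If $\phi\in J_{k,N}$, then $\phi|V_\ell\in J_{k,\ell N}$; if moreover $c(0,r)=0$ for all $r$, the \emph{Gritsenko lift} is the convergent series
\[
\operatorname{Grit}(\phi)(Z)=\sum_{\ell\ge1}(\phi|V_\ell)(\tau,z)\,\xi^{\ell N}\in\mathcal M_k(K(N)).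
\]

Let $\psi=\sum c(n,r)q^n\zeta^r$ be a weakly holomorphic Jacobi form of weight $0$ and index $N$ with integral singular coefficients. Its \emph{Borcherds product} is
\begin{equation}\label{eq:Borch}
\operatorname{Borch}(\psi)(Z)=q^A\zeta^B\xi^C\prod_{(n,r,m)>0}(1-q^n\zeta^r\xi^{Nm})^{c(nm,r)},
\end{equation}
where $A=\frac1{24}\sum_rc(0,r)$, $B=\frac12\sum_{r>0}r\,c(0,r)$, $C=\frac14\sum_rr^2c(0,r)$, and $(n,r,m)>0$ means that $m>0$, or $m=0$ and $n>0$, or $m=n=0$ and $r<0$. The symbol $\operatorname{Borch}(\psi)$ denotes the paramodular form that the product defines. Concretely, the product is read on a nonempty open set $W\subset\mathbb H_2$ on which it \emph{converges absolutely}, and is continued from there; absolute convergence means that the monomials $x=q^n\zeta^r\xi^{Nm}$ with $m\ge1$ and $c(nm,r)\ne0$ satisfy $|x|<1$ and $\sum|c(nm,r)|\,\big|\log(1-|x|)\big|<\infty$. The factors with $m=0$ involve finitely many $r$, by \eqref{eq:support}, and need no condition.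

\subsection*{Theta blocks}
Let
\begin{align*}
\eta(\tau)&=q^{1/24}\prod_{n\ge1}(1-q^n),\qquad \Delta=\eta^{24},\\
\vartheta(\tau,z)&=\sum_{n\in\mathbb Z}\Big(\frac{-4}{n}\Big)q^{n^2/8}\zeta^{n/2}=q^{1/8}(\zeta^{1/2}-\zeta^{-1/2})\prod_{n\ge1}(1-q^n)(1-q^n\zeta)(1-q^n\zeta^{-1}),
\end{align*}
and $\vartheta_d(\tau,z)=\vartheta(\tau,dz)$. A \emph{theta block} is a function $\phi=\eta^{f(0)}\prod_{d\ge1}(\vartheta_d/\eta)^{f(d)}$, where $f:\mathbb Z_{\ge0}\to\mathbb Z$ has finite support. Its weight is $f(0)/2$, its index is $\frac12\sum_dd^2f(d)$, and its \emph{$q$-order}, the exponent of the leading power of $q$, is $f(0)/24+\sum_{d\ge1}f(d)/12$. It is \emph{without denominator} if $f(d)\ge0$ for all $d\ge1$.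

Suppose that $\phi$ is without denominator, of weight $k$ and $q$-order $1$, and list the $d\ge1$ with multiplicity $f(d)$ as $d_1,\dots,d_h$. Then $\frac{2k}{24}+\frac h{12}=1$, so
\begin{equation}\label{eq:shape}
h=12-k,\qquad\phi=\eta^{24-3h}\,\vartheta_{d_1}\cdots\vartheta_{d_h},\qquad N=\tfrac12(d_1^2+\dots+d_h^2).
\end{equation}
The weight determines the number of theta functions, and the index can be arbitrarily large. Examples are $\eta^{18}\vartheta_1^2$ (weight $10$, index $1$) and $\vartheta_1^8$ (weight $4$, index $4$); see Remark~\ref{rem:holo} for their holomorphy.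

\subsection*{Results}
The following statement was posed as Conjecture~7.1 in \cite{TB}. It was known that the hypotheses imply $k<12$, and the statement had been proved for the weights $4\le k\le11$. The proof below treats all weights at once.

\begin{theorem}\label{thm:main}
Let $\phi\in J_{k,N}$, $N>0$, be a theta block without denominator of $q$-order $1$. Then $\psi=-\phi|V_2/\phi$ is a weak (in particular weakly holomorphic) Jacobi form of weight $0$ and index $N$ with integral Fourier coefficients, and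
\[
\operatorname{Grit}(\phi)=\operatorname{Borch}(\psi).
\]
\end{theorem}

By \eqref{eq:shape}, all theta blocks of a given weight in Theorem~\ref{thm:main} are restrictions of a single function of $h$ elliptic variables to lines $z\mapsto(d_1z,\dots,d_hz)$. For $\mathbf z=(z_1,\dots,z_h)\in\mathbb C^h$ put
\begin{equation}\label{eq:EPhi}
E(\tau,\mathbf z)=\prod_{j=1}^h\frac{\vartheta(\tau,z_j)}{\eta(\tau)^3},\qquad\Phi=\Delta E=\eta^{24-3h}\prod_{j=1}^h\vartheta(\tau,z_j).
\end{equation}
For a function $f(\tau,\mathbf z)$ of period $1$ in $\tau$, an integer $w$ and $\ell\ge1$ put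
\begin{equation}\label{eq:T}
T^{(w)}_\ell f(\tau,\mathbf z)=\frac1\ell\sum_{ad=\ell}a^{w}\sum_{b\bmod d}f\Big(\frac{a\tau+b}{d},a\mathbf z\Big),
\end{equation}
with $a,d$ positive. This is the several-variable form of $V_\ell$. Theorem~\ref{thm:main} will be obtained by restricting one identity for each $h$.

\begin{theorem}[Universal identity]\label{thm:universal}
Let $1\le h\le11$, $k=12-h$, and $\Psi=-T^{(k)}_2\Phi/\Phi$. Then $\Psi$ is holomorphic on $\mathbb H\times\mathbb C^h$, and as formal power series in $\xi$ with holomorphic coefficients on $\mathbb H\times\mathbb C^h$,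
\[
\sum_{\ell\ge1}T^{(k)}_\ell\Phi\;\xi^\ell=\xi\,\Phi\,\exp\Big(-\sum_{m\ge1}T^{(0)}_m\Psi\;\xi^m\Big).
\]
\end{theorem}

Section~\ref{sec:product} rewrites the Borcherds product as an exponential and shows that the shape of Theorem~\ref{thm:main} is forced. Section~\ref{sec:model} carries out the method for $h=0$. Sections~\ref{sec:Dh} and~\ref{sec:bound} develop Jacobi forms for $D_h$ and the weight bound, Section~\ref{sec:universal} proves Theorem~\ref{thm:universal}, and Section~\ref{sec:special} deduces Theorem~\ref{thm:main} together with its extension to non-holomorphic $\phi$. Section~\ref{sec:zero} treats $h=12$, $k=0$, where the identity fails and is replaced by another one.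

\section{The product as an exponential, and a converse}\label{sec:product}

To compare a product with the series $\sum_\ell(\phi|V_\ell)\xi^{\ell N}$ we expand it in powers of $\xi^N$.

\begin{lemma}\label{lem:exp}
Let $\psi=\sum c(n,r)q^n\zeta^r$ be weakly holomorphic of weight $0$ and index $N$ with integral singular coefficients, and let $\Theta_\psi=\eta^{c(0,0)}\prod_{r>0}(\vartheta_r/\eta)^{c(0,r)}$. On an open set where the product \eqref{eq:Borch} converges absolutely,
\[
\operatorname{Borch}(\psi)=\xi^C\,\Theta_\psi(\tau,z)\,\exp\Big(-\sum_{m\ge1}(\psi|V_m)(\tau,z)\,\xi^{Nm}\Big),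
\]
where $V_m$ is taken in weight $0$ and the series in the exponent converges absolutely.
\end{lemma}

\begin{proof}
The matrix $-I$ gives $\psi(\tau,-z)=\psi(\tau,z)$, so $c(0,-r)=c(0,r)$ and $A=\frac1{24}c(0,0)+\frac1{12}\sum_{r>0}c(0,r)$. Since
\[
\vartheta_r/\eta=q^{1/12}\zeta^{r/2}(1-\zeta^{-r})\prod_{n\ge1}(1-q^n\zeta^r)(1-q^n\zeta^{-r}),
\]
the factors with $m=0$ together with $q^A\zeta^B$ multiply to $\Theta_\psi$. The logarithm of the product of the factors with $m\ge1$ is $-\sum_{m\ge1}\sum_{n,r}\sum_{a\ge1}a^{-1}c(nm,r)(q^n\zeta^r\xi^{Nm})^a$, and this series converges absolutely by hypothesis. Collect the terms by the exponents $(an,ar,am)$ and rename these $(n,r,m)$: the coefficient of $q^n\zeta^r\xi^{Nm}$ becomes $-\sum_{a\mid(n,r,m)}a^{-1}c(nm/a^2,r/a)$, which is \eqref{eq:V} in weight $0$.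
\end{proof}

Two coefficients in $\xi^N$ already determine which $\phi$ and $\psi$ can occur in an identity between a lift and a product.

\begin{proposition}[Converse]\label{prop:converse}
Let $0\ne\phi\in J_{k,N}$, $N>0$, vanish to order at least $1$ in $q$, and suppose that $\operatorname{Grit}(\phi)=\operatorname{Borch}(\psi')$ for some weakly holomorphic $\psi'=\sum c'(n,r)q^n\zeta^r$ of weight $0$ and index $N$ with integral singular coefficients. Then $\phi=\eta^{c'(0,0)}\prod_{r>0}(\vartheta_r/\eta)^{c'(0,r)}$ is a theta block (possibly with denominator), and $\psi'=-\phi|V_2/\phi$.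
\end{proposition}

\begin{proof}
Let $W$ be an open set of absolute convergence, and fix $(\tau,z,\omega_0)\in W$ with $\phi(\tau,z)\ne0$ and $\Theta_{\psi'}(\tau,z)\ne0,\infty$; the pairs $(\tau,z)$ that arise in this way form a nonempty open set. Absolute convergence persists when $\operatorname{Im}\omega$ increases, so by Lemma~\ref{lem:exp} and the identity theorem in $\omega$,
\[
\xi^C\,\Theta_{\psi'}\big(1-\psi'\xi^N+O(\xi^{2N})\big)=\phi\,\xi^N+(\phi|V_2)\,\xi^{2N}+O(\xi^{3N})\qquad(\operatorname{Im}\omega\to\infty).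
\]
The leading terms give $C=N$ and $\phi=\Theta_{\psi'}$, and the next ones give $\phi|V_2=-\phi\psi'$. These equalities hold on an open set of $(\tau,z)$, hence everywhere.
\end{proof}

So only theta blocks can have a lift that is a product, and $\psi=-\phi|V_2/\phi$ is the only candidate for the exponents. Conversely, for the theta blocks of Theorem~\ref{thm:main} we shall find $\Theta_\psi=\phi$ and $C=N$, so that the two sides agree in the coefficients of $\xi^N$ and $\xi^{2N}$ by construction. The content of the theorem is that the infinitely many remaining coefficients agree as well.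

\section{The method in the case $h=0$}\label{sec:model}

With no theta function at all, $\Phi=\Delta=\sum_{n\ge1}\Delta_nq^n=q-24q^2+\cdots$ and $k=12$. We use two textbook facts about holomorphic modular forms for $SL_2(\mathbb Z)$. Those of negative weight vanish and those of weight $0$ are constant (this also holds for subgroups of finite index). The operator \eqref{eq:T} preserves the forms of weight $w$, and the $q^n$-coefficient of $T^{(w)}_\ell f$ is $\sum_{a\mid(n,\ell)}a^{w-1}f_{n\ell/a^2}$.

The function $\Psi=-T^{(12)}_2\Delta/\Delta$ is holomorphic of weight $0$, since $\Delta$ has no zero in $\mathbb H$ and $T_2^{(12)}\Delta$ vanishes at $q=0$. Hence it is the constant $-\Delta_2/\Delta_1=24$. Then $T^{(0)}_m\Psi=24\sum_{a\mid m}a^{-1}$, and the right side of the identity in Theorem~\ref{thm:universal} is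
\[
\mathcal F=\xi\,\Delta(\tau)\exp\Big(-24\sum_{m\ge1}\sum_{a\mid m}\frac{\xi^m}{a}\Big)=\Delta(\tau)\,\xi\prod_{m\ge1}(1-\xi^m)^{24}=\Delta(\tau)\Delta(\omega).
\]
Let $\mathcal G=\sum_\ell T^{(12)}_\ell\Delta\,\xi^\ell$ be the left side and $X=\mathcal G/\mathcal F=\sum_{t\ge0}X_t\xi^t=\sum_{t,n}X_{t,n}q^n\xi^t$. Three observations give $X=1$.
\begin{enumerate}
\item \emph{Modularity.} Each $X_t$ is a linear combination of the functions $T^{(12)}_\ell\Delta/\Delta$, hence a holomorphic modular form of weight $0$, and $X_0=1$.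
\item \emph{Symmetry.} The coefficient $\sum_{a\mid(n,\ell)}a^{11}\Delta_{n\ell/a^2}$ of $q^n\xi^\ell$ in $\mathcal G$ is symmetric in $n,\ell$, and $\mathcal F$ is symmetric in $q,\xi$. So $X_{t,n}=X_{n,t}$, and $X_{t,0}=X_{0,t}=0$ for $t\ge1$.
\item \emph{Rigidity.} For $t\ge1$ the function $X_t/\Delta$ is holomorphic of weight $-12$, hence zero.
\end{enumerate}
Thus $\sum_\ell T_\ell^{(12)}\Delta\,\xi^\ell=\Delta(\tau)\Delta(\omega)$, that is, $\sum_{a\mid(n,\ell)}a^{11}\Delta_{n\ell/a^2}=\Delta_n\Delta_\ell$.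

With elliptic variables, $X_t$ is a weak Jacobi form of weight $0$ whose index grows linearly in $t$. Weak forms of positive index can have negative weight, so one division by $\Delta$ no longer settles the matter. But symmetry gives more when used inductively: if $X_1=\dots=X_{t-1}=0$, then $X_t$ vanishes to order $t$ in $q$, and $X_t/\Delta^t$ has weight $-12t$. What is needed is a theorem saying that this weight is too negative for the index.

In the single variable $z$ no such theorem holds for large $N$. There $X_t/\Delta^t$ would have weight $-12t$ and index $tN$, and $(\vartheta/\eta^3)^{12t}$ is a nonzero weak Jacobi form of weight $-12t$ and index $6t$; multiplying it by powers of a nonzero weak form of weight $0$ and index $1$, such as the $\psi$ attached to $\eta^{18}\vartheta_1^2$, produces such forms for every $N\ge6$. Independent variables remove the difficulty. The level $N$ disappears from the problem, the index of $X_t$ is $t$ in a normalization that does not depend on the $d_j$, and the weight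 of a form of index $t$ turns out to be at least $-\max(h,4)\,t$. This exceeds $-12t$ exactly when $h\le11$. There is a second gain: $\phi$ has a zero of order $h$ at $z=0$, whereas $\Phi$ has only simple zeros, which makes division by $\Phi$ easy to control.

\section{Jacobi forms for the lattice $D_h$}\label{sec:Dh}

We recall the transformation laws of $\eta$ and $\vartheta$. There is a function $v_\eta$ on $SL_2(\mathbb Z)$ with values in roots of unity such that, for $\gamma=\left(\begin{smallmatrix}a&b\\ c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$ and $\lambda,\mu\in\mathbb Z$,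
\begin{align}
\eta(\gamma\tau)&=v_\eta(\gamma)(c\tau+d)^{1/2}\eta(\tau),\notag\\
\vartheta\Big(\gamma\tau,\frac{z}{c\tau+d}\Big)&=v_\eta(\gamma)^3(c\tau+d)^{1/2}e\Big(\frac{cz^2}{2(c\tau+d)}\Big)\vartheta(\tau,z),\label{eq:thetamod}\\
\vartheta(\tau,z+\lambda\tau+\mu)&=(-1)^{\lambda+\mu}e\big(-\tfrac12\lambda^2\tau-\lambda z\big)\vartheta(\tau,z).\label{eq:thetaell}
\end{align}
By the product formula, the zeros of $\vartheta(\tau,\cdot)$ are simple and are the points of $\mathbb Z\tau+\mathbb Z$.

The sign in \eqref{eq:thetaell} means that $E$ transforms well not under all of $\mathbb Z^h$ but under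
\[
D_h=\Big\{\lambda\in\mathbb Z^h:\ \sum_j\lambda_j\in2\mathbb Z\Big\}\qquad(h\ge1,\ D_1=2\mathbb Z).
\]
Since $\lambda_j^2\equiv\lambda_j\bmod2$, we have $\lambda\cdot\lambda\in2\mathbb Z$ for $\lambda\in D_h$; the Hecke operators will need this. Let $\varepsilon_1,\dots,\varepsilon_h$ be the standard basis of $\mathbb Z^h$ and $\zeta_j=e(z_j)$.

\begin{definition}\label{def:J}
For $w,t\in\mathbb Z$ let $\mathcal J_h(w,t)$ be the space of holomorphic $f:\mathbb H\times\mathbb C^h\to\mathbb C$, symmetric in $z_1,\dots,z_h$, such that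
\begin{itemize}
\item[(a)] $f\big(\frac{a\tau+b}{c\tau+d},\frac{\mathbf z}{c\tau+d}\big)=(c\tau+d)^w\,e\big(\frac{t\,c\,\mathbf z\cdot\mathbf z}{2(c\tau+d)}\big)f(\tau,\mathbf z)$ for $\left(\begin{smallmatrix}a&b\\ c&d\end{smallmatrix}\right)\in SL_2(\mathbb Z)$;
\item[(b)] $f(\tau,\mathbf z+\lambda\tau+\mu)=e\big(-t(\frac12\lambda\cdot\lambda\,\tau+\lambda\cdot\mathbf z)\big)f(\tau,\mathbf z)$ for $\lambda,\mu\in D_h$;
\item[(c)] for each compact $K\subset\mathbb C^h$ there is $Y$ such that $f$ is bounded on $\{\operatorname{Im}\tau\ge Y\}\times K$.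
\end{itemize}
We call $w$ the weight and $t$ the index.
\end{definition}

By (a), $f$ has period $1$ in $\tau$, so $f=\sum_nf_n(\mathbf z)q^n$ with $f_n(\mathbf z)=\int_0^1f(x+iy,\mathbf z)e(-n(x+iy))\,dx$ entire and independent of $y$. Letting $y\to\infty$ and using (c) gives $f_n=0$ for $n<0$; thus (c) is the analogue of ``weak''. Weights and indices add under multiplication: $\mathcal J_h(w,t)\,\mathcal J_h(w',t')\subset\mathcal J_h(w+w',t+t')$.

\begin{lemma}\label{lem:E}
We have $E\in\mathcal J_h(-h,1)$ and $\Phi\in\mathcal J_h(12-h,1)$. As $\operatorname{Im}\tau\to\infty$, $E$ tends to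
\[
s(\mathbf z)=\prod_{j}(\zeta_j^{1/2}-\zeta_j^{-1/2})=\prod_j2i\sin\pi z_j
\]
uniformly on compact subsets of $\mathbb C^h$.
\end{lemma}

\begin{proof}
In $\vartheta/\eta^3$ the factors $v_\eta^3$ cancel and the weight is $\frac12-\frac32=-1$, so \eqref{eq:thetamod} gives (a). In (b) the product of the signs from \eqref{eq:thetaell} is $(-1)^{\sum\lambda_j+\sum\mu_j}=1$. The limit, and with it (c), follows from the product formulas. Finally $\Delta\in\mathcal J_h(12,0)$.
\end{proof}

The argument consists largely of dividing by $\Delta$ and by $E$. Let $H_{j,\alpha,\beta}=\{z_j=\alpha\tau+\beta\}\subset\mathbb H\times\mathbb C^h$ for $1\le j\le h$ and $\alpha,\beta\in\mathbb Z$; these hypersurfaces make up the zero set of $E$. We say that $f$ vanishes to order $\ge\nu$ along $H_{j,\alpha,\beta}$ if $\partial_{z_j}^if=0$ on $H_{j,\alpha,\beta}$ for $0\le i<\nu$.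

\begin{lemma}[Division]\label{lem:div}
Let $f\in\mathcal J_h(w,t)$ and $\nu\ge0$.
\begin{itemize}
\item[(i)] If $f_n=0$ for $n<\nu$, then $f/\Delta^\nu\in\mathcal J_h(w-12\nu,t)$.
\item[(ii)] If $f$ vanishes to order $\ge\nu$ along every $H_{j,\alpha,\beta}$, then $f/E^\nu\in\mathcal J_h(w+h\nu,t-\nu)$.
\end{itemize}
\end{lemma}

\begin{proof}
Symmetry, (a) and (b) pass to the quotients, so we must prove holomorphy and (c).

(i) The function $\Delta$ has no zero in $\mathbb H$. If $|f|\le M$ for $|q|\le q_0$ and $\mathbf z\in K$, then $|f|\le M(|q|/q_0)^\nu$ there by Schwarz's lemma, and $q/\Delta$ is bounded near $q=0$.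

(ii) Fix a point $(\tau^0,\mathbf z^0)$ and let $S$ be the set of $j$ with $z^0_j\in\mathbb Z\tau^0+\mathbb Z$. For $j\in S$ write $z_j^0=\alpha_j\tau^0+\beta_j$, with $\alpha_j,\beta_j$ unique, and put $y_j=z_j-\alpha_j\tau-\beta_j$; for $j\notin S$ put $y_j=z_j-z_j^0$. Then $(\tau-\tau^0,y_1,\dots,y_h)$ are local coordinates, and $E$ is a unit times $\prod_{j\in S}y_j$ because the zeros of $\vartheta$ are simple. Every monomial in the Taylor series of $f$ is divisible by $y_j^\nu$ for each $j\in S$, hence by $\prod_{j\in S}y_j^\nu$. So $f/E^\nu$ is holomorphic. For (c), choose $R\notin\mathbb Z$ with $K\subset\{|z_j|\le R\ \text{for all}\ j\}$. On the torus $|z_1|=\dots=|z_h|=R$ the function $s$ has no zero, so by Lemma~\ref{lem:E} $|E|$ is bounded below there for $\operatorname{Im}\tau$ large, while $f$ is bounded above. The maximum principle, applied in one variable at a time, bounds $f/E^\nu$ on the polydisc.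
\end{proof}

\begin{lemma}[Hecke operators]\label{lem:T}
The operator $T^{(w)}_\ell$ maps $\mathcal J_h(w,1)$ to $\mathcal J_h(w,\ell)$, and
\begin{equation}\label{eq:Tcoeff}
(T^{(w)}_\ell f)_n(\mathbf z)=\sum_{a\mid(n,\ell)}a^{w-1}f_{n\ell/a^2}(a\mathbf z).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Expansion.} The sum over $b$ in \eqref{eq:T} is $d\sum_{d\mid i}f_i(a\mathbf z)q^{ai/d}$. Put $n=ai/d$. Then $i=n\ell/a^2$, the condition $d\mid i$ is equivalent to $a\mid n$, and $\ell^{-1}a^wd=a^{w-1}$.

\emph{Property (b).} With $\tau'=(a\tau+b)/d$ we have $a(\mathbf z+\lambda\tau+\mu)=a\mathbf z+(d\lambda)\tau'+(a\mu-b\lambda)$, and $d\lambda,\ a\mu-b\lambda\in D_h$. Since $d^2\tau'=\ell\tau+bd$, the term $f(\tau',a\mathbf z)$ acquires the factor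
\[
e\big(-\tfrac12d^2\lambda\cdot\lambda\,\tau'-ad\,\lambda\cdot\mathbf z\big)=e\big(-\ell(\tfrac12\lambda\cdot\lambda\,\tau+\lambda\cdot\mathbf z)\big)\,e\big(-\tfrac12bd\,\lambda\cdot\lambda\big),
\]
and the last factor is $1$ because $\lambda\cdot\lambda$ is even.

\emph{Property (a).} We absorb the exponential factor into an extra variable $v$. For an integral matrix $M=\left(\begin{smallmatrix}a&b\\ c&d\end{smallmatrix}\right)$ of determinant $\ell>0$ let $\kappa(M,\tau)=c\tau+d$ and
\[
M\cdot(\tau,\mathbf z,v)=\Big(M\tau,\ \frac{\ell\,\mathbf z}{\kappa(M,\tau)},\ \ell v-\frac{\ell c\,\mathbf z\cdot\mathbf z}{2\kappa(M,\tau)}\Big).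
\]
This is an action on $\mathbb H\times\mathbb C^h\times\mathbb C$. Indeed, let $M'$ have determinant $\ell'$ and lower row $(c',d')$, so that $M''=M'M$ has lower row $c''=c'a+d'c$, $d''=c'b+d'd$. Write $\kappa=\kappa(M,\tau)$ and $\kappa''=\kappa(M'',\tau)=\kappa(M',M\tau)\,\kappa$. The first two components of $M'\cdot(M\cdot(\tau,\mathbf z,v))$ are $M''\tau$ and $\ell\ell'\mathbf z/\kappa''$, and the third is
\[
\ell\ell'v-\ell\ell'\,\frac{\mathbf z\cdot\mathbf z}{2}\cdot\frac{c\kappa''+c'\ell}{\kappa\kappa''}.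
\]
So we need $c\kappa''+c'\ell=c''\kappa$. The coefficients of $\tau$ agree, and the constant terms agree because $cd''+c'\ell=cc'b+cd'd+c'(ad-bc)=d(c'a+d'c)$.

Put $\hat f(\tau,\mathbf z,v)=f(\tau,\mathbf z)e(v)$. Property (a) with $t=1$ says $\hat f(\gamma\cdot(\tau,\mathbf z,v))=\kappa(\gamma,\tau)^w\hat f(\tau,\mathbf z,v)$ for $\gamma\in SL_2(\mathbb Z)$. Hence $\kappa(M,\tau)^{-w}\hat f(M\cdot(\tau,\mathbf z,v))$ depends only on the coset $SL_2(\mathbb Z)M$. Let $S$ be the sum of these terms over the cosets of determinant $\ell$. Right multiplication by $\gamma$ permutes the cosets, so $S(\gamma\cdot(\tau,\mathbf z,v))=\kappa(\gamma,\tau)^wS(\tau,\mathbf z,v)$. The matrices $\left(\begin{smallmatrix}a&b\\0&d\end{smallmatrix}\right)$ with $ad=\ell$, $a,d>0$, $0\le b<d$ represent the cosets, and $d^{-w}=\ell^{-w}a^w$, so $S=\ell^{1-w}e(\ell v)\,T^{(w)}_\ell f(\tau,\mathbf z)$. The transformation law of $S$ is then (a) for $T^{(w)}_\ell f$ with index $\ell$.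

\emph{Property (c) and symmetry} hold term by term, since $\operatorname{Im}\tau'\ge\operatorname{Im}\tau/\ell$ and $aK$ is compact.
\end{proof}

\section{A lower bound for the weight}\label{sec:bound}

This is the rigidity statement. The idea is to divide $f$ by the highest possible power of $E$ and then set $z_1=0$, which leaves a nonzero form in one variable fewer. Each division by $E$ raises the weight by $h$ and lowers the index by $1$, and the index cannot become negative.

\begin{proposition}[Weight bound]\label{prop:bound}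
Let $0\ne f\in\mathcal J_h(w,t)$. Then $t\ge0$ and $w\ge-\max(h,4)\,t$.
\end{proposition}

\begin{proof}
\emph{The index.} Fix $\tau$ and $\mathbf z^0$ with $f(\tau,\mathbf z^0)\ne0$, and let $g(x)=f(\tau,\mathbf z^0+x\varepsilon_1)$. By (b) with $\mu=2\varepsilon_1$ and with $\lambda=2\varepsilon_1$, the entire function $g$ has period $2$ and satisfies $g(x+2\tau)=e(-2tx+\mathrm{const})\,g(x)$. Thus $g'/g$ has period $2$ and $(g'/g)(x+2\tau)=(g'/g)(x)-4\pi it$. Integrate $\frac1{2\pi i}g'/g$ around a parallelogram with sides $2$ and $2\tau$ whose boundary avoids the zeros: the sides in direction $2\tau$ cancel, and the other two contribute $\frac1{2\pi i}\cdot2\cdot4\pi it=4t$. So $g$ has $4t$ zeros modulo $2\mathbb Z+2\tau\mathbb Z$, and $t\ge0$.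

We prove the weight bound by induction on $h$.

\emph{The case $h=1$.} Write $f=\sum_{i\ge\nu}\alpha_i(\tau)z^i$ with $\alpha_\nu\not\equiv0$. The coefficient of $z^\nu$ in (a) gives $\alpha_\nu(\gamma\tau)=(c\tau+d)^{w+\nu}\alpha_\nu(\tau)$, and $\alpha_\nu$ is bounded as $\operatorname{Im}\tau\to\infty$ by (c) and Cauchy's estimate. So $\alpha_\nu$ is a nonzero holomorphic modular form of weight $w+\nu$, and $w+\nu\ge0$. For $\tau$ with $f(\tau,\cdot)\not\equiv0$ the zero at $z=0$ has order $\ge\nu$, so $\nu\le4t$ by the count above. Hence $w\ge-4t$.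

\emph{The case $h\ge2$.} Let $\nu$ be the exact order of vanishing of $f$ along $\{z_1=0\}$. By symmetry it is the order along each $\{z_j=0\}$. Given $j,\alpha,\beta$, choose $j'\ne j$ and take $\lambda=\alpha(\varepsilon_j+\varepsilon_{j'})$, $\mu=\beta(\varepsilon_j+\varepsilon_{j'})$ in $D_h$. The map $(\tau,\mathbf z)\mapsto(\tau,\mathbf z+\lambda\tau+\mu)$ carries $\{z_j=0\}$ onto $H_{j,\alpha,\beta}$ and multiplies $f$ by a nowhere vanishing factor, so $f$ vanishes to order $\ge\nu$ along every $H_{j,\alpha,\beta}$. By Lemma~\ref{lem:div}(ii), $g=f/E^\nu$ is a nonzero element of $\mathcal J_h(w+h\nu,t-\nu)$, and the first step gives $\nu\le t$.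

Write $f=z_1^\nu\tilde f$ and $E=z_1\tilde E$ with $\tilde f,\tilde E$ holomorphic. Then $g\tilde E^\nu=\tilde f$, and $\tilde f$ does not vanish identically on $\{z_1=0\}$, so neither does $g$. The restriction $g|_{z_1=0}$ lies in $\mathcal J_{h-1}(w+h\nu,t-\nu)$, because $\{0\}\times D_{h-1}\subset D_h$. With $c=\max(h-1,4)$ the induction hypothesis gives $w+h\nu\ge-c(t-\nu)$, that is, $w\ge-ct+(c-h)\nu$. If $h\le4$, then $c=4\ge h$ and $w\ge-4t$. If $h\ge5$, then $c=h-1$ and
\begin{equation}\label{eq:lastline}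
w\ge-(h-1)t-\nu\ge-ht.
\end{equation}
\end{proof}

\begin{remark}\label{rem:sharp}
For $h\ge4$ the bound is attained by $E^t\in\mathcal J_h(-ht,t)$. The constant $4$ comes from the coarse lattice $D_1=2\mathbb Z$: by \eqref{eq:thetamod} and \eqref{eq:thetaell}, $(\vartheta(\tau,z/2)/\eta^3)^{4t}\in\mathcal J_1(-4t,t)$. The symmetry in Definition~\ref{def:J} is used only in the step $h\ge2$, where it makes one power of $E$ match the vanishing along all coordinate hyperplanes.
\end{remark}

Section~\ref{sec:zero} needs the case of equality, for $h=12$.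

\begin{lemma}\label{lem:equality}
For $h\ge5$ and $t\ge0$ we have $\mathcal J_h(-ht,t)=\mathbb C\,E^t$.
\end{lemma}

\begin{proof}
Let $0\ne f\in\mathcal J_h(-ht,t)$. Both inequalities in \eqref{eq:lastline} are equalities, so $\nu=t$ and $g=f/E^t\in\mathcal J_h(0,0)$. For fixed $\tau$, $g$ is entire and periodic under the full lattice $D_h\tau+D_h\subset\mathbb C^h$, hence bounded, hence constant in $\mathbf z$. As a function of $\tau$ it is a holomorphic modular form of weight $0$, hence constant.
\end{proof}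

\section{The universal identity}\label{sec:universal}

In this section $1\le h\le12$ and $k=12-h$; the case $h=12$ is excluded only in the last step. We follow the three steps of Section~\ref{sec:model}. From the product formulas, counting $24-3h+h=2k$ factors $1-q^m$,
\begin{equation}\label{eq:Phiprod}
\Phi=q\,s(\mathbf z)\prod_{m\ge1}\Big[(1-q^m)^{2k}\prod_j(1-q^m\zeta_j)(1-q^m\zeta_j^{-1})\Big].
\end{equation}

\subsection*{Modularity}

\begin{lemma}\label{lem:Q}
For $\ell\ge1$, $Q_\ell=T^{(k)}_\ell\Phi/\Phi$ lies in $\mathcal J_h(0,\ell-1)$. In particular $\Psi=-Q_2\in\mathcal J_h(0,1)$ and $T^{(0)}_m\Psi\in\mathcal J_h(0,m)$.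
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:E} and~\ref{lem:T}, $T^{(k)}_\ell\Phi\in\mathcal J_h(k,\ell)$. Since $\Phi_0=0$, \eqref{eq:Tcoeff} gives $(T^{(k)}_\ell\Phi)_0=0$, so $T_\ell^{(k)}\Phi/\Delta\in\mathcal J_h(-h,\ell)$ by Lemma~\ref{lem:div}(i). Each term $\Phi(\tau',a\mathbf z)$ of \eqref{eq:T}, with $\tau'=(a\tau+b)/d$, contains the factor $\vartheta(\tau',az_j)$. On $H_{j,\alpha,\beta}$ we have $az_j=\alpha d\,\tau'+(a\beta-\alpha b)\in\mathbb Z\tau'+\mathbb Z$, so this factor vanishes there. Lemma~\ref{lem:div}(ii) with $\nu=1$ gives $Q_\ell=(T_\ell^{(k)}\Phi/\Delta)/E\in\mathcal J_h(0,\ell-1)$.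
\end{proof}

Here we used that the theta functions stand in the numerator, each in its own variable: $\Phi$ is holomorphic with simple zeros, so mere vanishing of $T_\ell^{(k)}\Phi$ along the $H_{j,\alpha,\beta}$ suffices. The $q$-order $1$ was used in dividing by $\Delta$. For a one-variable theta block $\phi$ of $q$-order $2$, by contrast, the $q^1$-coefficient of $\phi|V_2$ is the $q^2$-coefficient of $\phi$, so $-\phi|V_2/\phi=-q^{-1}+\cdots$ is not weak.

Define the formal power series in $\xi$
\begin{gather*}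
\mathcal G=\sum_{\ell\ge1}T^{(k)}_\ell\Phi\,\xi^\ell,\qquad\mathcal F=\xi\,\Phi\exp\Big(-\sum_{m\ge1}T^{(0)}_m\Psi\,\xi^m\Big),\\
X=\Big(\sum_{\ell\ge1}Q_\ell\,\xi^{\ell-1}\Big)\exp\Big(\sum_{m\ge1}T^{(0)}_m\Psi\,\xi^m\Big)=\sum_{t\ge0}X_t\xi^t,
\end{gather*}
so that $\mathcal G=\mathcal FX$. In both factors of $X$ the coefficient of $\xi^t$ has weight $0$ and index $t$. Therefore $X_t\in\mathcal J_h(0,t)$, and $X_0=Q_1=1$. Write $X_t=\sum_{n\ge0}X_{t,n}(\mathbf z)q^n$.

\subsection*{Symmetry}
Let $\mathcal O$ be the ring of entire functions on $\mathbb C^h$. Taking $q$-expansions of the coefficients, which is injective and compatible with sums and products, we view $\mathcal G,\mathcal F,X$ in $\mathcal O[[q,\xi]]$. For $\mathcal G$ the symmetry is visible in \eqref{eq:Tcoeff}. In $\mathcal F$ the roles of $q$ and $\xi$ look different, and the point is that the product expansion of $\Phi$ supplies exactly the terms with $m=0$ that are missing from the exponent.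

\begin{lemma}\label{lem:sym}
We have
\begin{gather}
\Psi_0=2k+\sum_j(\zeta_j+\zeta_j^{-1}),\label{eq:Psi0}\\
\mathcal F=q\,\xi\,s\cdot\exp\Big(-\sum_{\substack{n,m\ge0\\(n,m)\ne(0,0)}}q^n\xi^m\sum_{a\mid(n,m)}a^{-1}\Psi_{nm/a^2}(a\mathbf z)\Big).\label{eq:logF}
\end{gather}
The series $\mathcal G$, $\mathcal F$ and $X$ are invariant under $q\leftrightarrow\xi$; thus $X_{t,n}=X_{n,t}$.
\end{lemma}

\begin{proof}
By \eqref{eq:Phiprod}, $\Phi_1=s$ and $\Phi_2=-s\cdot\big(2k+\sum_j(\zeta_j+\zeta_j^{-1})\big)$. By \eqref{eq:Tcoeff}, $T_2^{(k)}\Phi=\Phi_2q+O(q^2)$, so $\Psi_0=-\Phi_2/\Phi_1$, which is \eqref{eq:Psi0}. Taking the logarithm of the product in \eqref{eq:Phiprod},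
\[
\log\frac{\Phi}{qs}=-\sum_{m\ge1}\sum_{a\ge1}\frac{q^{ma}}{a}\Big(2k+\sum_j(\zeta_j^a+\zeta_j^{-a})\Big)=-\sum_{n\ge1}q^n\sum_{a\mid n}a^{-1}\Psi_0(a\mathbf z).
\]
These are the terms with $m=0$ in \eqref{eq:logF}, and the terms with $m\ge1$ are \eqref{eq:Tcoeff} for $T^{(0)}_m\Psi$. The right side of \eqref{eq:logF} is symmetric in $n,m$. The coefficient of $q^n\xi^\ell$ in $\mathcal G$ is $\sum_{a\mid(n,\ell)}a^{k-1}\Phi_{n\ell/a^2}(a\mathbf z)$ for $n,\ell\ge1$ and $0$ otherwise, which is symmetric in $n,\ell$. If $X'$ is the series obtained from $X$ by exchanging $q$ and $\xi$, then $\mathcal FX'=\mathcal G=\mathcal FX$. Since $\mathcal O[[q,\xi]]$ is an integral domain and $\mathcal F\ne0$, we get $X'=X$.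
\end{proof}

\subsection*{Rigidity}

\begin{proof}[Proof of Theorem~\ref{thm:universal}]
Let $h\le11$. Holomorphy of $\Psi$ is part of Lemma~\ref{lem:Q}. We show $X_t=0$ for $t\ge1$ by induction. Assume $X_1=\dots=X_{t-1}=0$. For $0\le n<t$ we have $X_{t,n}=X_{n,t}=0$: for $n=0$ because $X_0=1$ and $t\ge1$, and for $1\le n<t$ by assumption. By Lemma~\ref{lem:div}(i), $X_t/\Delta^t\in\mathcal J_h(-12t,t)$. Since $\max(h,4)\le11$, we have $-12t<-\max(h,4)\,t$, so $X_t=0$ by Proposition~\ref{prop:bound}. Hence $X=1$ and $\mathcal G=\mathcal F$.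
\end{proof}

\begin{example}\label{ex:X2}
The first coefficient $X_1=Q_2+\Psi$ vanishes by the definition of $\Psi$. The second is $X_2=Q_3+T^{(0)}_2\Psi-\frac12\Psi^2$, so the first nontrivial assertion of Theorem~\ref{thm:universal} is
\[
T_3^{(k)}\Phi/\Phi=\tfrac12\Psi^2-T_2^{(0)}\Psi .
\]
On $q^0$-terms it can be seen directly: the left side gives $\Phi_3/s$, which by the formula for $\log(\Phi/qs)$ equals $\frac12\Psi_0^2-\Psi_0(\mathbf z)-\frac12\Psi_0(2\mathbf z)$, and $(T_2^{(0)}\Psi)_0=\Psi_0(\mathbf z)+\frac12\Psi_0(2\mathbf z)$. The symmetry adds the $q^1$-terms, and the weight bound gives all the others at once.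
\end{example}

\subsection*{An explicit formula for $\Psi$}
Integrality and growth of the exponents of the product will be read off from the following formula.

\begin{lemma}\label{lem:Psi}
Let $P(x)=\prod_{m\ge1\ \mathrm{odd}}\big[(1-x^m)^{2k}\prod_j(1-x^m\zeta_j)(1-x^m\zeta_j^{-1})\big]$ and $P_{\rm odd}(x)=\frac12(P(x)-P(-x))$. Then
\begin{multline}\label{eq:Psi}
\Psi=-q^{-1/2}P_{\rm odd}(q^{1/2})\\
-2^{k-1}q\prod_j(\zeta_j^{1/2}+\zeta_j^{-1/2})\prod_{m\ge1}\Big[(1+q^m)^{2k}\prod_j(1+q^m\zeta_j)(1+q^m\zeta_j^{-1})\Big].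
\end{multline}
If $k\ge1$, every $\Psi_n$ is a Laurent polynomial in the $\zeta_j^{1/2}$ with integer coefficients.
\end{lemma}

\begin{proof}
By \eqref{eq:T}, $T_2^{(k)}\Phi=\frac12\Phi(\frac\tau2,\mathbf z)+\frac12\Phi(\frac{\tau+1}2,\mathbf z)+2^{k-1}\Phi(2\tau,2\mathbf z)$. Put $x=q^{1/2}=e(\tau/2)$. The first two values are \eqref{eq:Phiprod} with $q$ replaced by $x$ and by $-x$. On dividing by $\Phi(\tau,\mathbf z)$, which is \eqref{eq:Phiprod} with $q=x^2$, the factors with even $m$ cancel, leaving $x^{-1}P(x)$ and $-x^{-1}P(-x)$. In $\Phi(2\tau,2\mathbf z)/\Phi(\tau,\mathbf z)$ each factor $1-y$ of \eqref{eq:Phiprod} contributes $(1-y^2)/(1-y)=1+y$, and $(\zeta_j-\zeta_j^{-1})/(\zeta_j^{1/2}-\zeta_j^{-1/2})=\zeta_j^{1/2}+\zeta_j^{-1/2}$. Finally $P_{\rm odd}$ is the part of $P$ of odd degree in $x$, so it has integer coefficients, and $2^{k-1}\in\mathbb Z$ for $k\ge1$.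
\end{proof}

\section{Restriction to one elliptic variable}\label{sec:special}

Theorem~\ref{thm:universal} is an identity of formal series. To obtain Theorem~\ref{thm:main} we restrict it to the line $\mathbf z=z\mathbf d$ and prove that the product converges somewhere. Neither step uses holomorphy of $\phi$ at the cusps, so we first prove the following more general statement. For $Y_0>1$ let
\[
U=\{\operatorname{Im}\tau>Y_0,\ \operatorname{Im}\omega>Y_0,\ |\operatorname{Im}z|<1\}\subset\mathbb H_2 .
\]

\begin{proposition}\label{prop:general}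
Let $\phi$ be a theta block without denominator, of $q$-order $1$, weight $k\ge1$ and positive index $N$, with $\sum_jd_j$ even in the notation \eqref{eq:shape}, holomorphic at the cusps or not. Then $\psi=-\phi|V_2/\phi$ is a weak Jacobi form of weight $0$ and index $N$ with integral coefficients. For $Y_0$ large, the series $\sum_{\ell\ge1}(\phi|V_\ell)\xi^{\ell N}$ converges on $U$ and equals the Borcherds product \eqref{eq:Borch} of $\psi$ there.
\end{proposition}

\begin{proof}
We have $h\ge1$ because $N>0$, and $h=12-k\le11$. Let $\mathbf d=(d_1,\dots,d_h)\in D_h$. Then $N=\frac12\mathbf d\cdot\mathbf d$ and $\phi(\tau,z)=\Phi(\tau,z\mathbf d)$.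

\emph{Restriction.} Let $f\in\mathcal J_h(w,1)$ and $f^\circ(\tau,z)=f(\tau,z\mathbf d)$. In (a) the exponential becomes $e(Ncz^2/(c\tau+d))$. For $\lambda,\mu\in\mathbb Z$, property (b) for $\lambda\mathbf d,\mu\mathbf d\in D_h$ gives the factor $e(-N(\lambda^2\tau+2\lambda z))$. So $f^\circ$ is a weak Jacobi form of weight $w$ and index $N$. If $f^\circ_n(z)=f_n(z\mathbf d)=\sum_rc(n,r)\zeta^r$, then the $q^n$-coefficient in \eqref{eq:V} is $\sum_{a\mid(n,\ell)}a^{w-1}f^\circ_{n\ell/a^2}(az)$, and comparison with \eqref{eq:Tcoeff} gives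
\begin{equation}\label{eq:VT}
(f^\circ|V_\ell)(\tau,z)=(T^{(w)}_\ell f)(\tau,z\mathbf d).
\end{equation}
Taking $f=\Phi$, $\ell=2$, we get $\psi=\Psi^\circ$. Thus $\psi=\sum c(n,r)q^n\zeta^r$ is weak of weight $0$ and index $N$, with $c(n,r)\in\mathbb Z$ by Lemma~\ref{lem:Psi}. By \eqref{eq:Psi0} its $q^0$-term is $2k+\sum_j(\zeta^{d_j}+\zeta^{-d_j})$. Consequently $\Theta_\psi=\eta^{2k}\prod_j(\vartheta_{d_j}/\eta)=\phi$ and $C=\frac14\cdot2\sum_jd_j^2=N$.

\emph{Size of the exponents.} Let $\sigma_n=\sum_r|c(n,r)|$. Each bracket in \eqref{eq:Psi} and in $P$ has $2k+2h=24$ linear factors. Replacing all signs by $+$ and all $\zeta_j$ by $1$, we see that $\sigma_n$ is at most the $q^n$-coefficient of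
\[
q^{-1/2}\prod_{m\ \mathrm{odd}}(1+q^{m/2})^{24}+2^{k-1+h}\,q\prod_{m\ge1}(1+q^m)^{24}.
\]
For $0<u<1$ we have $\prod_m(1+u^m)^{24}\le\exp(24u/(1-u))$. Hence for $i\ge1$ the $u^i$-coefficient of $\prod_m(1+u^m)^{24}$, and a fortiori of the product over odd $m$, is at most $u^{-i}\exp(24u/(1-u))$. For $u=e^{-1/\sqrt i}$ we have $u^{-i}=e^{\sqrt i}$ and $u/(1-u)=1/(e^{1/\sqrt i}-1)\le\sqrt i$, so the coefficient is at most $e^{25\sqrt i}$. Therefore $\sigma_n\le c_1e^{c_1\sqrt n}$ for some $c_1>0$ and all $n\ge0$.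

\emph{Size of the monomials.} Let $m\ge1$ and $c(nm,r)\ne0$. Then $n\ge0$ because $\psi$ is weak, and \eqref{eq:support} gives $|r|\le2\sqrt{Nnm}+N\le2N(n+m)$, using $2\sqrt{nm}\le n+m$ and $n+m\ge1$. On $U$,
\[
|q^n\zeta^r\xi^{Nm}|\le e^{-2\pi(n+m)(Y_0-2N)},\qquad\text{while}\qquad\sigma_{nm}\le c_1e^{c_1(n+m)/2}.
\]
For $Y_0$ large all these monomials $x$ satisfy $|x|\le\frac12$, so $|\log(1-|x|)|\le2|x|$, and $\sum_{n,m}c_1e^{c_1(n+m)/2}\cdot2e^{-2\pi(n+m)(Y_0-2N)}<\infty$. The product converges absolutely on $U$.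

\emph{Comparison.} By Lemma~\ref{lem:exp} and \eqref{eq:VT} for $f=\Psi$, the product on $U$ equals
\[
\xi^N\,\Phi(\tau,z\mathbf d)\exp\Big(-\sum_{m\ge1}(T^{(0)}_m\Psi)(\tau,z\mathbf d)\,\xi^{Nm}\Big).
\]
For fixed $(\tau,z)$ the exponent is a power series in $\xi^N$ converging for $|\xi|<e^{-2\pi Y_0}$, so the whole expression is holomorphic in $\xi^N$ on the corresponding disc and is the sum of its Taylor series, which is computed by formal exponentiation. By Theorem~\ref{thm:universal}, evaluated at $(\tau,z\mathbf d)$ with $\xi^N$ in place of $\xi$, and by \eqref{eq:VT} for $f=\Phi$, this Taylor series is $\sum_\ell(\phi|V_\ell)(\tau,z)\xi^{\ell N}$.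
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We verify the hypotheses of Proposition~\ref{prop:general}. By \eqref{eq:thetaell}, $\phi(\tau,z+1)=(-1)^{\sum d_j}\phi(\tau,z)$, so $\sum d_j$ is even. To see that $k\ge1$, let $y\in\mathbb Q$. Since $\phi\in J_{k,N}$, the function $\tau\mapsto\phi(\tau,y)$ is a holomorphic modular form of weight $k$ on a congruence subgroup \cite[Theorem~1.3]{EZ}, and it vanishes at $\infty$ because $\phi$ has $q$-order $1$. If $k\le0$, it is therefore $0$. Then $\phi(\tau,\cdot)$ vanishes on $\mathbb Q$ for each $\tau$, so $\phi=0$, which is false. Proposition~\ref{prop:general} now gives the assertions on $\psi$ and shows that the product equals $\operatorname{Grit}(\phi)$ on the nonempty open set $U$. Hence the product continues to the holomorphic form $\operatorname{Grit}(\phi)\in\mathcal M_k(K(N))$, and $\operatorname{Borch}(\psi)=\operatorname{Grit}(\phi)$.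
\end{proof}

\begin{remark}\label{rem:holo}
The hypothesis $\phi\in J_{k,N}$ served only to obtain $k\ge1$, the parity of $\sum d_j$, and the fact that $\operatorname{Grit}(\phi)$ is a paramodular form. For $h\le8$ and $\sum d_j$ even it holds automatically: the exponent $24-3h$ of $\eta$ is nonnegative, the monomials of $\prod_j\vartheta(\tau,z_j)$ are $\pm q^{r\cdot r/2}\zeta_1^{r_1}\cdots\zeta_h^{r_h}$, so a monomial of $\phi$ is $q^n\zeta^{r\cdot\mathbf d}$ with $n\ge r\cdot r/2$, and $4Nn\ge(\mathbf d\cdot\mathbf d)(r\cdot r)\ge(r\cdot\mathbf d)^2$. For $h\ge9$ it is a condition on $\mathbf d$. For instance $\eta^{-3}\vartheta_1^8\vartheta_2$ has weight $3$, index $6$ and contains the term $q\zeta^5$ with $4\cdot6\cdot1-5^2<0$; it is covered by Proposition~\ref{prop:general} but not by Theorem~\ref{thm:main}.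
\end{remark}

\section{Weight zero}\label{sec:zero}

For $h=12$ the weight bound no longer excludes $X_t/\Delta^t$: by Lemma~\ref{lem:equality} it leaves room for a multiple of $E^t$. The identity of Theorem~\ref{thm:universal} does fail, and the same method gives the exact law.

\begin{theorem}\label{thm:zero}
Let $h=12$, $k=0$, $\Phi=\eta^{-12}\prod_{j=1}^{12}\vartheta(\tau,z_j)$, and let $\Psi,\mathcal G,\mathcal F$ be as in Section~\ref{sec:universal}. Then
\[
\mathcal F=e^{\mathcal G/2}-e^{-\mathcal G/2},\qquad\text{that is,}\qquad\mathcal G=2\operatorname{arsinh}(\mathcal F/2)=\mathcal F-\tfrac1{24}\mathcal F^3+\cdots.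
\]
In particular $\mathcal G\ne\mathcal F$, and the same holds after any specialization $z_j=d_jz$ with all $d_j\ge1$.
\end{theorem}

Since the possible discrepancy at each step is a scalar multiple of a power of $\Phi\xi$, it can be detected on the powers of a single monomial of $\Phi\xi$. Write $\zeta^R=\prod_j\zeta_j^{R_j}$ and put $\rho=(\frac12,\dots,\frac12)$, $u=q\xi\zeta^\rho$. To isolate the powers of $u$, give $q^n\xi^m\zeta^R$ the degree
\[
\delta=3n+3m-\sum_jR_j ,
\]
which is additive and satisfies $\delta(u)=0$. Let $\mathcal R$ be the ring of formal power series in $q,\xi$ whose coefficients are Laurent polynomials in the $\zeta_j^{1/2}$ and all of whose monomials have $\delta\ge0$. Let $\pi:\mathcal R\to\mathcal R$ keep the monomials with $\delta=0$. Since $\delta$ is additive and nonnegative, $\pi$ is a ring homomorphism. If $y\in\mathcal R$ has no $q^0\xi^0$-term and $g$ is a power series in one variable, then $\pi(g(y))=g(\pi(y))$, since each coefficient of $q^n\xi^m$ involves only finitely many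 powers of $y$.

\begin{lemma}\label{lem:delta}
The series $\mathcal G$ and $\mathcal F$ lie in $\mathcal R$, and $\pi(\mathcal G)=-\log(1-u)$, $\pi(\mathcal F)=u(1-u)^{-1/2}$.
\end{lemma}

\begin{proof}
Write $\Phi=\sum b(n,r)q^n\zeta^r$ and $\Psi=\sum c(n,r)q^n\zeta^r$ with $r\in(\frac12\mathbb Z)^{12}$.

\emph{If $b(n,r)\ne0$ or $c(n,r)\ne0$, then $r\cdot r\le2n+1$.} It suffices to see that $\Phi$ and both terms of \eqref{eq:Psi} have the form $q^{-1/2}\cdot(\text{power series in }q)\cdot\sum_r\pm q^{r\cdot r/2}\zeta^r$, for then $n\ge\frac12r\cdot r-\frac12$. For $\Phi$ this follows from the series for $\vartheta$ and $\eta^{-12}=q^{-1/2}(1+O(q))$. For $\Psi$ we use the Jacobi triple product in the forms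
\begin{align*}
\prod_{m\ge1}(1-q^m)(1-q^{m-1/2}\zeta)(1-q^{m-1/2}\zeta^{-1})&=\sum_{r\in\mathbb Z}(-1)^rq^{r^2/2}\zeta^r,\\
q^{1/8}(\zeta^{1/2}+\zeta^{-1/2})\prod_{m\ge1}(1-q^m)(1+q^m\zeta)(1+q^m\zeta^{-1})&=\sum_{r\in\frac12+\mathbb Z}q^{r^2/2}\zeta^r .
\end{align*}
With $k=0$ the first gives $P(q^{1/2})=\prod_m(1-q^m)^{-12}\sum_{r\in\mathbb Z^{12}}\pm q^{r\cdot r/2}\zeta^r$, of which $P_{\rm odd}$ keeps the terms with $r\cdot r$ odd. The second shows that the last term of \eqref{eq:Psi} is $-\frac12q^{1-3/2}\prod_m(1-q^m)^{-12}\sum_{r\in(\frac12+\mathbb Z)^{12}}q^{r\cdot r/2}\zeta^r$.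

\emph{The degree.} Let $n',m'\ge1$, $n=n'm'$ and $r\cdot r\le2n+1$. By the Cauchy--Schwarz inequality, $n\ge1$, and the inequality of means,
\[
\sum_jr_j\le\sqrt{12\,r\cdot r}\le\sqrt{12(2n+1)}\le\sqrt{36n}\le3(n'+m').
\]
So $\delta(q^{n'}\xi^{m'}\zeta^r)\ge0$. Equality throughout forces $2n+1=3n$, hence $n'=m'=1$, and all $r_j$ equal with sum $6$, hence $r=\rho$.

\emph{The series $\mathcal G$.} By \eqref{eq:Tcoeff} with $w=0$, $\mathcal G=\sum_{a\ge1}\sum_{n',m'\ge1}\sum_ra^{-1}b(n'm',r)(q^{n'}\xi^{m'}\zeta^r)^a$. Thus $\mathcal G\in\mathcal R$, and since $\Phi_1=s$ gives $b(1,\rho)=1$, we have $\pi(\mathcal G)=\sum_au^a/a=-\log(1-u)$.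

\emph{The series $\mathcal F$.} The exponent in \eqref{eq:logF} is $L=-\sum a^{-1}c(n'm',r)(q^{n'}\xi^{m'}\zeta^r)^a$, summed over $a\ge1$, $(n',m')\ne(0,0)$ and $r$. The terms with $n'm'=0$ have $\delta\ge a(3-1)>0$, because $\Psi_0=\sum_j(\zeta_j+\zeta_j^{-1})$. The other terms have $\delta\ge0$. In \eqref{eq:Psi}, $P_{\rm odd}$ contributes only integral $r$, so $c(1,\rho)=-\frac12$ and $\pi(L)=\frac12\sum_au^a/a=-\frac12\log(1-u)$. The monomials of $q\xi s$ are $\pm q\xi\zeta^r$ with $r\in\{\pm\frac12\}^{12}$, so $q\xi s\in\mathcal R$ and $\pi(q\xi s)=u$. Hence $\pi(\mathcal F)=u\exp(\pi(L))=u(1-u)^{-1/2}$.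
\end{proof}

The lemma shows which law to expect: with $y=-\log(1-u)$,
\begin{equation}\label{eq:sinh}
e^{y/2}-e^{-y/2}=(1-u)^{-1/2}-(1-u)^{1/2}=u(1-u)^{-1/2}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:zero}]
Let $\Lambda(y)=2\operatorname{arsinh}(y/2)=y-\frac1{24}y^3+\cdots$, the odd power series inverse to $e^{y/2}-e^{-y/2}$, and let
\[
H=\Lambda(\mathcal F)/\mathcal F-X=\sum_{t\ge0}H_t\xi^t,
\]
where $\Lambda(\mathcal F)/\mathcal F=1-\frac1{24}\mathcal F^2+\cdots$ is a power series in $\mathcal F^2$. Because $k=0$, the $\xi^m$-coefficient of $\mathcal F$ lies in $\mathcal J_{12}(0,m)$, so $H_t\in\mathcal J_{12}(0,t)$. Also $H_0=0$, and $H$ is invariant under $q\leftrightarrow\xi$ by Lemma~\ref{lem:sym}.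

Suppose $H\ne0$ and let $t\ge1$ be minimal with $H_t\ne0$. By symmetry the $q^n$-coefficient of $H_t$ vanishes for $n<t$, so $H_t/\Delta^t\in\mathcal J_{12}(-12t,t)$, and Lemma~\ref{lem:equality} gives $H_t=\beta\Delta^tE^t=\beta\Phi^t$ with $\beta\ne0$. Then
\[
\Lambda(\mathcal F)-\mathcal G=\mathcal FH=\beta\,\Phi^{t+1}\xi^{t+1}+O(\xi^{t+2}).
\]
Since $\Phi^{t+1}=s^{t+1}q^{t+1}+O(q^{t+2})$ and $\zeta^{(t+1)\rho}$ has coefficient $1$ in $s^{t+1}$, the number $\beta$ is the coefficient of $u^{t+1}$ in $\Lambda(\mathcal F)-\mathcal G$. But Lemma~\ref{lem:delta} and \eqref{eq:sinh} give $\pi(\Lambda(\mathcal F)-\mathcal G)=\Lambda\big(u(1-u)^{-1/2}\big)+\log(1-u)=0$. So $\beta=0$, a contradiction. Hence $H=0$ and $\mathcal G=\mathcal FX=\Lambda(\mathcal F)$.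

Finally $\mathcal F=\Phi\xi+O(\xi^2)$, so $\mathcal G-\mathcal F=-\frac1{24}\Phi^3\xi^3+O(\xi^4)$. The leading coefficient is nonzero, and it remains nonzero after the specialization $z_j=d_jz$ with $d_j\ge1$, under which $\Phi$ becomes $\eta^{-12}\prod_j\vartheta_{d_j}\ne0$.
\end{proof}

In the notation of Example~\ref{ex:X2}, $X=\Lambda(\mathcal F)/\mathcal F$ gives $X_2=-\frac1{24}\Phi^2$ for $h=12$. The identity of Theorem~\ref{thm:universal} thus fails at the first coefficient that is not forced by the definition of $\Psi$, and the range $k\ge1$ is sharp.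

\begin{thebibliography}{9}

\bibitem{EZ}
Eichler and Zagier, \emph{The Theory of Jacobi Forms}.

\bibitem{TB}
\emph{Theta block Fourier expansions, Borcherds products and a sequence of Newman and Shanks},
\texttt{http://core-cms.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 13D4F3DEB8E1416A\allowbreak FF4A7579E6C74AD1/\allowbreak S000497271800031Xa.pdf/\allowbreak theta-block-\allowbreak fourier-\allowbreak expansions-\allowbreak borcherds-\allowbreak products-\allowbreak and-a-\allowbreak sequence-of-\allowbreak newman-and-\allowbreak shanks.pdf}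

\end{thebibliography}
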